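\title{An infinite-fold cover of the plane by unit disks\\ that does not split into two covers}

\begin{abstract}
We construct a countable family of translates of the closed unit disk that covers every point of the plane infinitely many times and cannot be partitioned into two subfamilies each of which covers the plane. The same holds for every planar convex body with $C^{1,1}$ boundary, and more generally for every compact convex set with two parallel support lines at which the boundary has positive finite curvature. The construction realizes the branches and the sibling sets of the tree of finite sequences of natural numbers by translates that touch a quadratically flat compact set from below and from above.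
\end{abstract}

\section{Multiple covers and good colorings}\label{sec:intro}

Let $X$ be a set and $\kappa$ a cardinal, identified with the set of ordinals $\alpha<\kappa$; in particular $\omega=\{0,1,2,\dots\}$. A family $\mathcal H$ of subsets of $X$ is a \emph{$\kappa$-fold cover} of $X$ if every $x\in X$ belongs to at least $\kappa$ members of $\mathcal H$. A map $c:\mathcal H\to\kappa$ is a \emph{good $\kappa$-coloring} if for every $x\in X$ and every $\alpha<\kappa$ there is $H\in\mathcal H$ with $x\in H$ and $c(H)=\alpha$. Equivalently, the color classes partition $\mathcal H$ into $\kappa$ subfamilies, each of which covers $X$.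

A family with a good $\kappa$-coloring is a $\kappa$-fold cover, and one asks when the converse holds. It does not always hold: the three pairs $\{1,2\},\{2,3\},\{1,3\}$ form a $2$-fold cover of $\{1,2,3\}$, but in any $2$-coloring two of them receive the same color, and their common point lies in no third set. Geometry can force the converse. By a theorem of Aharoni, Hajnal and Milner, quoted in \cite{slides}, every $\kappa$-fold cover of a linearly ordered set by convex sets has a good $\kappa$-coloring, for every finite or infinite cardinal $\kappa$. In the plane and for $\kappa=\omega$, compactness settles the case of open sets.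

\begin{proposition}\label{prop:open}
Every $\omega$-fold cover of $\mathbb R^2$ by open sets has a good $\omega$-coloring.
\end{proposition}

\begin{proof}
Enumerate the pairs $(n,\alpha)\in\omega\times\omega$ in a sequence and treat them in turn. When $(n,\alpha)$ is treated, only finitely many members have been colored, so the uncolored members still cover the plane. Finitely many of them cover the closed disk of radius $n$ about the origin; give these the color $\alpha$. Members that are never chosen get color $0$. Each color class covers every disk about the origin.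
\end{proof}

For closed sets the picture changes: there is an $\omega$-fold cover of $\mathbb R^2$ by translates of a fixed compact set with no good $2$-coloring, a result also quoted in \cite{slides}. The following question is posed there.

\medskip
\noindent\textbf{Question.} \emph{Is there a compact convex set $K\subset\mathbb R^2$ and an $\omega$-fold cover of $\mathbb R^2$ by translates $K+t$ of $K$ that has no good $\omega$-coloring?}
\medskip

One might guess that the answer is no. A compact convex set with interior points differs from an open set only by a convex curve, and on a line, by the theorem of Aharoni, Hajnal and Milner, endpoints cause no harm. The answer is nevertheless yes, already for the disk. The property of the disk that we use is the following.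

\begin{definition}\label{def:star}
A compact convex set $K\subset\mathbb R^2$ satisfies \emph{condition $(\ast)$} if in suitable affine coordinates $(u,v)$
\[
K=\{(u,v):\ -l_1\le u\le l_2,\ \ -h+\psi(u)\le v\le h-\varphi(u)\},\qquad l_1,l_2,h>0,
\]
where $\varphi,\psi:[-l_1,l_2]\to[0,\infty)$ are convex and $\varphi(u)=Au^2+o(u^2)$, $\psi(u)=Bu^2+o(u^2)$ as $u\to0$, with constants $A,B>0$.
\end{definition}

Thus $K$ lies between the support lines $v=\pm h$, touches them at $(0,\pm h)$, and agrees to second order with a nondegenerate parabola at each of these two points. A convex function is continuous in the interior of its domain, so $\varphi(0)=\psi(0)=0$ and the projection of $K$ to the $u$-axis is a compact interval with $0$ in its interior. Restricting $\varphi$ and $\psi$ to it, we always assume that $[-l_1,l_2]$ \emph{is} this projection. The closed unit disk satisfies $(\ast)$ with $l_1=l_2=h=1$, $\varphi(u)=\psi(u)=1-\sqrt{1-u^2}$ and $A=B=\frac12$.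

\begin{theorem}\label{thm:main}
If $K$ satisfies $(\ast)$, there is a countable $\omega$-fold cover of $\mathbb R^2$ by translates of $K$ with no good $2$-coloring. In particular this cover has no good $\omega$-coloring.
\end{theorem}

The second sentence follows from the first, because merging all nonzero colors turns a good $\omega$-coloring into a good $2$-coloring. The proof is carried out in ZFC.

\begin{corollary}\label{cor:C11}
The conclusion of Theorem~\ref{thm:main} holds for every planar convex body with $C^{1,1}$ boundary, in particular with $C^2$ boundary.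
\end{corollary}

\begin{proposition}\label{prop:complements}
\begin{itemize}
\item[(i)] If a nonempty compact convex set $K\subset\mathbb R^2$ has empty interior, then every $\omega$-fold cover of $\mathbb R^2$ by translates of $K$ has a good $\omega$-coloring.
\item[(ii)] For every $d\ge2$ there is a convex body in $\mathbb R^d$ with an $\omega$-fold cover of $\mathbb R^d$ by translates that has no good $2$-coloring.
\end{itemize}
\end{proposition}

Here a \emph{convex body} is a compact convex set with nonempty interior. Section~\ref{sec:tree} turns Theorem~\ref{thm:main} into a statement on point sets and isolates the combinatorial obstruction. Sections~\ref{sec:model} and~\ref{sec:construction} realize the obstruction by translates, Sections~\ref{sec:union} and~\ref{sec:proof} complete it to a cover of the whole plane, and Sections~\ref{sec:C11} and~\ref{sec:complements} prove Corollary~\ref{cor:C11} and Proposition~\ref{prop:complements}.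

\section{The dual problem and a tree}\label{sec:tree}

Put $C=-K$. Then $z\in K+t$ if and only if $t\in z+C$, and $t\mapsto K+t$ is injective because $K$ is bounded and nonempty. A family $\{K+t:t\in T\}$ can therefore be identified with the point set $T$, and the members that cover $z$ correspond to the points of $T\cap(z+C)$. Theorem~\ref{thm:main} asks for a countable set $T\subset\mathbb R^2$ such that
\begin{itemize}
\item[(a)] every translate of $C$ contains infinitely many points of $T$;
\item[(b)] for every $\chi:T\to\{0,1\}$ there is a translate $D$ of $C$ such that $\chi$ is constant on $T\cap D$.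
\end{itemize}
Both conditions are preserved when an invertible affine map is applied to $T$ and $C$. If $K$ satisfies $(\ast)$, so does $C$, with the functions $\psi(-\,\cdot)$ and $\varphi(-\,\cdot)$ in place of $\varphi$ and $\psi$. From now on $C$ itself has the form in Definition~\ref{def:star}, and $l_1,l_2,h,\varphi,\psi,A,B$ refer to $C$.

Countably many infinite sets cannot witness (b): going through them in turn, one picks two unused points in each and colors them differently. So we need uncountably many infinite subsets of a countable set, and a tree supplies them.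

Let $\omega^{<\omega}$ and $\omega^\omega$ be the sets of finite and infinite sequences of natural numbers, and $\omega^{\le\omega}=\omega^{<\omega}\cup\omega^\omega$. We write $|\sigma|$ for the length of $\sigma$, $\sigma|i$ for its initial segment of length $i$, $\sigma\subseteq\tau$ if $\sigma$ is an initial segment of $\tau$, and $r^\frown n$ for the finite sequence $r$ followed by $n$. The \emph{nodes} are the elements of $N=\omega^{<\omega}\setminus\{\emptyset\}$. The nodes $r^\frown n$ $(n\in\omega)$ are the \emph{children} of $r$, and $r^\frown j$ is an \emph{elder sibling} of $r^\frown n$ if $j<n$.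

Color $N$ with $0$ and $1$, and walk from the root $\emptyset$, always stepping to a child of color $0$. Either the walk never stops and traces an infinite branch of color $0$, or it stops at some $s$ all of whose children have color $1$. So branches and sets of children form a family of infinite sets of which one is always monochromatic. The geometry will not let us cut out the children of $s$ exactly: the translate that contains them will also contain the elder siblings of the nodes on the way to $s$. For $\sigma\in\omega^{\le\omega}$ put
\[
P_\sigma=\{\sigma|k:\ 1\le k\le|\sigma|,\ k<\omega\},\qquad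
E_\sigma=\{(\sigma|i)^\frown j:\ i<|\sigma|,\ j<\sigma(i)\},
\]
and let $Q_\sigma=E_\sigma\cup\{\sigma^\frown n:n\in\omega\}$ if $\sigma$ is finite, $Q_\sigma=E_\sigma$ if $\sigma$ is infinite. Thus $s\in P_\sigma$ if and only if $s\subseteq\sigma$, and $r^\frown n\in Q_\sigma$ if and only if $\sigma=r$ or $\sigma\supseteq r^\frown j$ for some $j>n$. Larger sets are harder to make monochromatic, but these extra nodes are exactly the ones that the leftmost walk rejects.

\begin{lemma}\label{lem:tree}
For every $\chi:N\to\{0,1\}$ there is $f\in\omega^\omega$ with $\chi=0$ on $P_f$, or there is $s\in\omega^{<\omega}$ with $\chi=1$ on $Q_s$.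
\end{lemma}

\begin{proof}
Put $r_0=\emptyset$. Suppose $r_k$ has length $k$, $\chi=0$ on $P_{r_k}$ and $\chi=1$ on $E_{r_k}$; this holds for $k=0$, both sets being empty. If all children of $r_k$ have color $1$, then $\chi=1$ on $Q_{r_k}$ and we are done. Otherwise let $n$ be least with $\chi(r_k^\frown n)=0$ and put $r_{k+1}=r_k^\frown n$. Then $P_{r_{k+1}}=P_{r_k}\cup\{r_{k+1}\}$ and $E_{r_{k+1}}=E_{r_k}\cup\{r_k^\frown j:j<n\}$, so the hypothesis persists. If the process never stops, the sequence $f$ extending all $r_k$ has $\chi=0$ on $P_f$.
\end{proof}

\section{Two translates at a point, and a model computation}\label{sec:model}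

For $w=(x_w,y_w)\in\mathbb R^2$ let
\[
D^-_w=C+w-(0,h),\qquad D^+_w=C+w+(0,h)
\]
be the translates of $C$ whose top point, respectively bottom point, is $w$. The curves that bound them at $w$ are the graphs of
\[
g^-_w(u)=y_w-\varphi(u-x_w),\qquad g^+_w(u)=y_w+\psi(u-x_w),
\]
and in full
\begin{equation}\label{eq:D}
\begin{aligned}
D^-_w&=\{(u,v):\ -l_1\le u-x_w\le l_2,\ \ g^+_w(u)-2h\le v\le g^-_w(u)\},\\
D^+_w&=\{(u,v):\ -l_1\le u-x_w\le l_2,\ \ g^+_w(u)\le v\le g^-_w(u)+2h\}.
\end{aligned}
\end{equation}
We shall attach a point $w_\sigma$ to each $\sigma\in\omega^{\le\omega}$ and a point $t_s$ to each node $s$, all in a small square, so that $t_s\in D^-_{w_\sigma}$ exactly for $s\in P_\sigma$ and $t_s\in D^+_{w_\sigma}$ exactly for $s\in Q_\sigma$. Curvature is what makes this possible: if $\varphi$ vanished near $0$, the sets $D^-_w$ would meet the small square in half-planes, which are nested, whereas no branch $P_f$ contains another.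

\begin{example}\label{ex:model}
Take $\varphi(u)=\psi(u)=\frac32u^2$, and read $D^-_w$ as $\{v\le g^-_w(u)\}$ and $D^+_w$ as $\{v\ge g^+_w(u)\}$. To second order this is the unit disk stretched vertically by the factor $3$.

\emph{One step.} Let $o=(0,0)$, $w=(a,a^2)$ and $t=(\frac a2,\frac{a^2}2)$; see Figure~\ref{fig:lens}. At $u=\frac a2$,
\[
g^-_o=-\tfrac38a^2,\qquad g^+_o=\tfrac38a^2,\qquad g^-_w=\tfrac58a^2,\qquad g^+_w=\tfrac{11}8a^2 ,
\]
so $t$ lies in $D^+_o$ and $D^-_w$ and in neither $D^-_o$ nor $D^+_w$. At $u=0$ we have $g^-_w=-\frac12a^2<0<\frac52a^2=g^+_w$, so $o$ lies in neither $D^-_w$ nor $D^+_w$. All these inequalities are strict with a margin proportional to $a^2$; for $a\le1$ they survive when the points are moved by a small multiple of $a^2$.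

\emph{The children of the root.} Let $a_0>a_1>\cdots$ with $a_{n+1}$ a small multiple of $a_n^2$, and put $w_n=(a_n,a_n^2)$, $t_n=(\frac{a_n}2,\frac{a_n^2}2)$. Every $t_n$ lies in $D^+_o$ and not in $D^-_o$. For $j=n$, the point $t_n$ lies in $D^-_{w_j}$ and not in $D^+_{w_j}$. For $j<n$, the point $t_n$ is indistinguishable from $o$ at the scale $a_j$, so it lies in neither set $D^\pm_{w_j}$. For $j>n$, the point $w_j$ is indistinguishable from $o$ at the scale $a_n$, so $t_n$ lies in $D^+_{w_j}$ and not in $D^-_{w_j}$. This last incidence is the origin of the sets $E_\sigma$. It cannot be avoided for large $j$, since $t_n$ is an interior point of $D^+_o$ and $w_j\to o$.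
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=4.2,yscale=1.9]
\fill[gray!30] plot[domain=0.2113:0.7887,samples=30] (\x,{1.5*\x*\x}) -- plot[domain=0.7887:0.2113,samples=30] (\x,{1-1.5*(\x-1)*(\x-1)}) -- cycle;
\draw[thick] plot[domain=-0.5:1.15,samples=50] (\x,{1.5*\x*\x}) node[right] {$g^+_o$};
\draw[dashed] plot[domain=-0.5:0.75,samples=50] (\x,{-1.5*\x*\x}) node[right] {$g^-_o$};
\draw[thick] plot[domain=1.5:-0.1,samples=50] (\x,{1-1.5*(\x-1)*(\x-1)}) node[left] {$g^-_w$};
\draw[dashed] plot[domain=1.5:0.2,samples=50] (\x,{1+1.5*(\x-1)*(\x-1)}) node[left] {$g^+_w$};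
\node[circle,fill,inner sep=1.3pt,label=above:$o$] at (0,0) {};
\node[circle,fill,inner sep=1.3pt,label=below:$w$] at (1,1) {};
\node[circle,fill,inner sep=1.3pt,label=right:$t$] at (0.5,0.5) {};
\end{tikzpicture}
\caption{One step of the construction for $\varphi=\psi=\frac32u^2$, with $o=(0,0)$ and $w=(a,a^2)$. The region above the parabola $g^+_o$ and the region below the parabola $g^-_w$ overlap in the shaded lens, which contains $t=(a/2,a^2/2)$. Each of $o$ and $w$ lies strictly between the two parabolas based at the other point.}
\label{fig:lens}
\end{figure}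

The example shows which constants are admissible. With $\varphi=Au^2$ and $\psi=Bu^2$, the points $o$ and $w$ stay outside each other's sets $D^\pm$ when $A,B>1$. The lens $D^+_o\cap D^-_w$ has interior points when $Bu^2+A(u-a)^2<a^2$ for some $u$; the left side is smallest at $u=\frac{A}{A+B}a$, with value $\frac{AB}{A+B}a^2$. So we want
\begin{equation}\label{eq:normal}
\frac{AB}{A+B}<1<\min(A,B).
\end{equation}
Since $\frac{AB}{A+B}<\min(A,B)$ for positive $A,B$, and rescaling $v$ multiplies $h,A,B$ by the same factor, we may assume \eqref{eq:normal}. This is where $(\ast)$ is used in full: both $A$ and $B$ must be positive and finite.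

\subsection*{Constants}
Let $p=\frac A{A+B}\in(0,1)$. Then $Bp^2+A(1-p)^2=\frac{AB}{A+B}<1$, so there are $q\in(0,1)$, $A'>A$ and $B'>B$ with $B'p^2<q$ and $A'(1-p)^2<1-q$. Fix $\lambda,\mu$ with $1<\lambda<\mu<\min(A,B)$. By $(\ast)$ there is $\rho$ with $0<\rho<\min(1,l_1,l_2,h)$ such that
\begin{equation}\label{eq:rho}
\mu x^2\le\varphi(x)\le A'x^2,\qquad \mu x^2\le\psi(x)\le B'x^2,\qquad \varphi(x),\psi(x)\le\tfrac h2\qquad(|x|\le\rho).
\end{equation}
Finally fix $\delta\in(0,\frac18)$ with
\begin{equation}\label{eq:delta}
2\delta<p,\qquad B'p^2+2\delta<q,\qquad A'(1-p+2\delta)^2<1-q,\qquad 1+3\delta<\lambda(1-3\delta)^2 ;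
\end{equation}
these four strict inequalities hold at $\delta=0$, hence for small $\delta$.

Near $w$ only one of the two inequalities for $v$ in \eqref{eq:D} matters:
\begin{equation}\label{eq:box}
\begin{gathered}
\text{if }|u-x_w|\le\rho\text{ and }|v-y_w|\le h,\text{ then}\\
(u,v)\in D^-_w\iff v\le g^-_w(u),\qquad (u,v)\in D^+_w\iff v\ge g^+_w(u).
\end{gathered}
\end{equation}
Indeed, \eqref{eq:rho} gives $g^+_w(u)-2h\le y_w-\frac32h<v<y_w+\frac32h\le g^-_w(u)+2h$.

\section{Realizing the tree}\label{sec:construction}

We repeat the step of Example~\ref{ex:model} at every node, each at its own scale. For the perturbation argument to work, any two nodes must have scales of which one is negligible against the \emph{square} of the other, so we order all nodes in one sequence.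

Enumerate $N=\{s_0,s_1,\dots\}$ by nondecreasing value of $|s|+\sum_{i<|s|}s(i)$; each value is taken finitely often. The words \emph{earlier} and \emph{later} refer to this enumeration. A node is later than its proper initial segments in $N$ and later than its elder siblings. Put $a_{s_0}=\rho/4$ and $a_{s_{k+1}}=\delta a_{s_k}^2$. Consecutive terms have ratio $\delta a_{s_k}<\frac12$, and all terms are less than $1$. Hence for every node $s$
\begin{equation}\label{eq:scales}
a_{s'}\le\delta a_s^2\ \ (s'\text{ later than }s),\qquad \sum_{s'\text{ later than }s}a_{s'}^2\le\sum_{s'\text{ later than }s}a_{s'}\le2\delta a_s^2,\qquad \sum_{s'\in N}a_{s'}\le\frac\rho2 .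
\end{equation}
For $\sigma\in\omega^{\le\omega}$ and for a node $s=r^\frown n$ define
\[
w_\sigma=(x_\sigma,y_\sigma)=\sum_{s'\in P_\sigma}(a_{s'},a_{s'}^2),\qquad t_s=w_r+(pa_s,qa_s^2),
\]
and let $S=\{w_\sigma:\sigma\in\omega^{\le\omega}\}$ and $T_1=\{t_s:s\in N\}$. All these points lie in $[0,\rho/2]^2$, so \eqref{eq:box} applies to any two of them.

Let $\sigma\ne\tau$ in $\omega^{\le\omega}$, and let $i<\omega$ be the length of their longest common initial segment. At least one of the nodes $\sigma|(i+1)$, $\tau|(i+1)$ exists. The earlier one, or the only one, is the \emph{splitting node} of $\sigma$ and $\tau$; it is an initial segment of exactly one of them. It alone determines $w_\tau-w_\sigma$ up to a negligible error.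

\begin{lemma}\label{lem:split}
Let $s$ be the splitting node of $\sigma\ne\tau$, with $s\subseteq\tau$. Then $w_\tau-w_\sigma=(a_s+e,\,a_s^2+e')$ with $|e|,|e'|\le2\delta a_s^2$, and $x_\tau-x_\sigma\ge(1-2\delta)a_s>0$. Consequently $\sigma\mapsto x_\sigma$ is injective, and
\begin{equation}\label{eq:flat}
|y_w-y_{w'}|\le\lambda(x_w-x_{w'})^2\qquad(w,w'\in S).
\end{equation}
\end{lemma}

\begin{proof}
In $w_\tau-w_\sigma$ the terms of the common initial segments cancel. What remains is the term $(a_s,a_s^2)$, plus the terms of the nodes in $P_\tau$ that properly extend $s$, minus the terms of the nodes in $P_\sigma\setminus P_\tau$. The latter, if any, are a sibling of $s$ later than $s$ and extensions of that sibling. All nodes other than $s$ are distinct and later than $s$, so \eqref{eq:scales} bounds $e$ and $e'$. Since $a_s<1$, we get $x_\tau-x_\sigma\ge(1-2\delta)a_s$, and by the last inequality in \eqref{eq:delta},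
\[
|y_\tau-y_\sigma|\le(1+2\delta)a_s^2\le\lambda(1-2\delta)^2a_s^2\le\lambda(x_\tau-x_\sigma)^2.\qedhere
\]
\end{proof}

\begin{lemma}\label{lem:compact}
The set $S$ is compact.
\end{lemma}

\begin{proof}
Let $(\sigma_k)$ be a sequence in $\omega^{\le\omega}$. Call $r\in\omega^{<\omega}$ \emph{frequent} if $r\subseteq\sigma_k$ for infinitely many $k$; the root is frequent. Suppose some frequent $r$ has no frequent child. Then either $\sigma_k=r$ infinitely often, or along a subsequence $\sigma_k\supseteq r^\frown n_k$ with $n_k\to\infty$, and then $w_{\sigma_k}\to w_r$ by Lemma~\ref{lem:split}, because $a_{r^\frown n_k}\to0$. If every frequent $r$ has a frequent child, there is $f\in\omega^\omega$ with all $f|i$ frequent. Choose $k_1<k_2<\cdots$ with $\sigma_{k_i}\supseteq f|i$. The coordinates of $w_{\sigma_{k_i}}-w_f$ involve only nodes later than $f|i$, so they are at most $2\delta a_{f|i}^2$ in absolute value, and $w_{\sigma_{k_i}}\to w_f$.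
\end{proof}

\begin{lemma}[Incidences]\label{lem:inc}
Let $s\in N$ and $\sigma\in\omega^{\le\omega}$. Then $t_s\in D^-_{w_\sigma}$ if and only if $s\in P_\sigma$, and $t_s\in D^+_{w_\sigma}$ if and only if $s\in Q_\sigma$.
\end{lemma}

\begin{proof}
Write $s=r^\frown n$, $a=a_s$ and $(X,Y)=w_\sigma-w_r$. By \eqref{eq:box},
\[
t_s\in D^-_{w_\sigma}\iff qa^2\le Y-\varphi(pa-X),\qquad t_s\in D^+_{w_\sigma}\iff qa^2\ge Y+\psi(pa-X),
\]
and $|pa-X|\le\rho/2$, so \eqref{eq:rho} is available. The three cases below are those of Example~\ref{ex:model}.

\emph{Case $s\in P_\sigma$: at the scale $a$, $w_\sigma$ looks like $w_s$.} Here $X=a+e$ and $Y=a^2+e'$ with $0\le e,e'\le2\delta a^2$, so $|pa-X|\le(1-p+2\delta)a$. By \eqref{eq:rho} and \eqref{eq:delta},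
\[
Y-\varphi(pa-X)\ge a^2-A'(1-p+2\delta)^2a^2>qa^2,\qquad Y+\psi(pa-X)\ge a^2>qa^2 .
\]
So $t_s\in D^-_{w_\sigma}$ and $t_s\notin D^+_{w_\sigma}$.

\emph{Case $s\in Q_\sigma$: at the scale $a$, $w_\sigma$ looks like $w_r$.} Here $\sigma=r$ or $\sigma\supseteq r^\frown j$ with $j>n$, so all nodes in $P_\sigma\setminus P_r$ are later than $s$ and $0\le X,Y\le2\delta a^2$. As $2\delta a^2<pa$, we have $0<pa-X\le pa$. Hence
\[
Y-\varphi(pa-X)\le2\delta a^2<qa^2,\qquad Y+\psi(pa-X)\le(2\delta+B'p^2)a^2<qa^2 .
\]
So $t_s\notin D^-_{w_\sigma}$ and $t_s\in D^+_{w_\sigma}$.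

\emph{Case $s\notin P_\sigma\cup Q_\sigma$: at a larger scale, $t_s$ looks like $w_r$.} Now $\sigma\supseteq r^\frown j$ with $j<n$, or $r\not\subseteq\sigma$. Let $s'$ be the splitting node of $\sigma$ and $r$, and $b=a_{s'}$. In the first situation $s'=r^\frown j$ is an elder sibling of $s$. In the second, the longest common initial segment of $\sigma$ and $r$ has length $i<|r|$, and $s'$ is not later than $r|(i+1)$, which is a proper initial segment of $s$. In both situations $s$ is later than $s'$, so $a\le\delta b^2$. By Lemma~\ref{lem:split}, $|X|\ge b-2\delta b^2$ and $|Y|\le(1+2\delta)b^2$, so $|pa-X|\ge(1-3\delta)b$. Since $\mu(1-3\delta)^2>1+3\delta$, both $\varphi(pa-X)$ and $\psi(pa-X)$ exceed $(1+3\delta)b^2$. Therefore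
\[
Y-\varphi(pa-X)<0<qa^2,\qquad Y+\psi(pa-X)>\delta b^2\ge a>qa^2 ,
\]
and $t_s$ lies in neither set.
\end{proof}

\begin{corollary}\label{cor:acc}
The map $s\mapsto t_s$ is injective, and every neighborhood of every point of $S$ contains infinitely many points of $T_1$.
\end{corollary}

\begin{proof}
If $t_s=t_{s'}$, then $t_{s'}\in D^-_{w_s}$ and $t_s\in D^-_{w_{s'}}$, so $s'\subseteq s\subseteq s'$. For finite $r$ we have $t_{r^\frown n}\to w_r$ as $n\to\infty$, and for infinite $f$ we have $t_{f|k}=w_{f|(k-1)}+(pa_{f|k},qa_{f|k}^2)\to w_f$ as $k\to\infty$; the terms of each sequence are distinct.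
\end{proof}

With Lemma~\ref{lem:tree}, this shows that every $2$-coloring of $T_1$ is constant on $T_1\cap D^-_{w_f}$ for some infinite $f$ or on $T_1\cap D^+_{w_s}$ for some finite $s$. But $T_1$ is bounded and so fails (a). We must add points so that every translate of $C$ receives infinitely many, while the \emph{critical} translates $D^-_{w_f}$ $(f\in\omega^\omega)$ and $D^+_{w_s}$ $(s\in\omega^{<\omega})$ receive none.

Two further kinds of translates need attention at once. The set $P_\sigma$ is finite exactly when $\sigma$ is finite, and $Q_\sigma$ is finite exactly when $\sigma$ belongs to the countable set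
\[
\Phi=\{f\in\omega^\omega:\ f(i)=0\text{ for all but finitely many }i\}.
\]
So $D^-_{w_s}$ for finite $s$ and $D^+_{w_f}$ for $f\in\Phi$ contain only finitely many points of $T_1$, and both are limits of critical translates, since $w_s$ is a limit of points $w_{f'}$ with $f'$ infinite and $w_{f|k}\to w_f$. What leaves room for new points is that the base points of these translates are isolated in $S$ on one side.

\begin{lemma}\label{lem:isolated}
If $s\in\omega^{<\omega}$, there is $\varepsilon_0>0$ such that no point of $S$ has abscissa in $(x_s-\varepsilon_0,x_s)$. If $f\in\Phi$, there is $\varepsilon_0>0$ such that no point of $S$ has abscissa in $(x_f,x_f+\varepsilon_0)$.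
\end{lemma}

\begin{proof}
If $x_\tau<x_s$, then by Lemma~\ref{lem:split} the splitting node $s'$ of $\tau$ and $s$ lies in the finite set $P_s$, and $x_s-x_\tau\ge(1-2\delta)a_{s'}$. If $x_\tau>x_f$, the splitting node $s'$ of $\tau$ and $f$ is an initial segment of $\tau$ and a sibling of some $f|(i+1)$ that is earlier than $f|(i+1)$. So $s'$ lies in the finite set $E_f$, and $x_\tau-x_f\ge(1-2\delta)a_{s'}$.
\end{proof}

\section{Translates inside the union}\label{sec:union}

Let
\[
U=\bigcup_{w\in S}(D^-_w\cup D^+_w).
\]
It is compact, being the union of two continuous images of $S\times C$. Outside $U$ we may add points freely, and this takes care of every translate not contained in $U$. This section determines the translates contained in $U$, and finds points that belong to just one of the sets $D^\pm_w$.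

The tree plays no role here. We use only the following: $S$ is nonempty and compact, its abscissae differ by at most $\rho/2$ and its ordinates by at most $h/2$, and \eqref{eq:flat} holds with $\lambda<\mu$; the functions $\varphi,\psi$ are convex, satisfy $\mu x^2\le\varphi(x),\psi(x)\le\frac h2$ for $|x|\le\rho$, vanish at $0$, and are $o(|x|)$ as $x\to0$. These hypotheses survive two reflections applied to $S$ and $C$ together. The \emph{horizontal} reflection $(u,v)\mapsto(-u,v)$ replaces $\varphi,\psi$ by $\varphi(-\,\cdot),\psi(-\,\cdot)$, exchanges $l_1$ and $l_2$, and preserves the types $D^-$ and $D^+$. The \emph{vertical} reflection $(u,v)\mapsto(u,-v)$ exchanges $\varphi$ with $\psi$ and $D^-$ with $D^+$.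

We recall three facts on a convex function $g$ on an interval.
\begin{itemize}
\item[(C1)] For $c\le d$ the function $u\mapsto g(u-c)-g(u-d)$ is nondecreasing: the increment of $g$ over an interval of fixed length grows as the interval moves to the right.
\item[(C2)] If $g(0)=0$ and $x,x'$ have the same sign, then $g(x+x')\ge g(x)+g(x')$: add $g(x)\le\frac{x}{x+x'}g(x+x')$ and $g(x')\le\frac{x'}{x+x'}g(x+x')$.
\item[(C3)] If $g$ attains its maximum at an interior point of the interval, it is constant.
\end{itemize}
The points of $S$ lie between each other's curves: by \eqref{eq:flat} and $\lambda<\mu$,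
\begin{equation}\label{eq:sep}
g^-_w(x_{w'})\le y_{w'}\le g^+_w(x_{w'})\qquad(w,w'\in S).
\end{equation}

\begin{lemma}[Private points]\label{lem:private}
Let $w_0=(x_0,y_0)\in S$ and $\varepsilon_0>0$, and suppose that one of the intervals $(x_0-\varepsilon_0,x_0)$, $(x_0,x_0+\varepsilon_0)$ contains no abscissa of a point of $S$. Then $D^-_{w_0}$ contains infinitely many points that lie neither in $D^+_{w_0}$ nor in any $D^\pm_w$ with $w\in S\setminus\{w_0\}$. The same holds with $D^-_{w_0}$ and $D^+_{w_0}$ exchanged.
\end{lemma}

\begin{proof}
By the two reflections we may assume that $(x_0-\varepsilon_0,x_0)$ is the free interval, and treat $D^-_{w_0}$ only. We show that for small $\varepsilon>0$ the boundary point $(u,v)=(x_0-\varepsilon,\,y_0-\varphi(-\varepsilon))$ of $D^-_{w_0}$ is as required. Let $\varepsilon\le\rho/2$. Then $(u,v)\in D^-_{w_0}$ by \eqref{eq:box}, and $v<y_0<g^+_{w_0}(u)$, so $(u,v)\notin D^+_{w_0}$. For $w=(x,y)\in S\setminus\{w_0\}$ put $\Delta=|x-x_0|$, which is positive by \eqref{eq:flat}. By \eqref{eq:D} it suffices to prove $g^-_w(u)<v<g^+_w(u)$.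

Let $x>x_0$. Points $w$ of this kind may be arbitrarily close to $w_0$, so the estimate has to be uniform in $\Delta$, and convexity provides this. By (C2),
\[
g^-_w(u)=y-\varphi(-\Delta-\varepsilon)\le y_0+\lambda\Delta^2-\varphi(-\Delta)-\varphi(-\varepsilon)\le v-(\mu-\lambda)\Delta^2<v ,
\]
and $g^+_w(u)\ge y_0-\lambda\Delta^2+\mu(\Delta+\varepsilon)^2>y_0>v$.

Let $x<x_0$, so that $\Delta\ge\varepsilon_0$. Fix $\beta\in(0,1)$ with $\nu:=\mu(1-\beta)^2-\lambda>0$. For $\varepsilon\le\beta\varepsilon_0$ we have $u-x=\Delta-\varepsilon\ge(1-\beta)\Delta$, hence $\mu(u-x)^2-\lambda\Delta^2\ge\nu\varepsilon_0^2$. This gives $g^+_w(u)\ge y_0+\nu\varepsilon_0^2>v$ and $g^-_w(u)\le y_0-\nu\varepsilon_0^2$, which is less than $v$ as soon as $\varphi(-\varepsilon)<\nu\varepsilon_0^2$.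
\end{proof}

\begin{lemma}[Rigidity]\label{lem:rigid}
Let $D$ be a translate of $C$ with $D\subseteq U$ and $\operatorname{int}D\cap S=\emptyset$. Then $D=D^-_w$ or $D=D^+_w$ for some $w\in S$.
\end{lemma}

Such a $D$ lies, say, below $S$. Its top is held down by the points of $S$, and its bottom is held up by the lower boundary of the union of the sets $D^-_w$. If the top point of $D$ has the abscissa of a point of $S$, these constraints determine $D$ at once. The difficulty is a top point over a gap of $S$, between neighbors $w_0$ and $w_1$. There $D$ may rise above both $D^-_{w_0}$ and $D^-_{w_1}$ and still be covered, since the sets $D^+_w$ overlap the sets $D^-_w$ in lenses. Step 4 shows that $D$ cannot do so at every abscissa of the gap, and Step 6 turns this into a contradiction with convexity.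

\begin{proof}
Write $D=D^-_z$ with $z=(\xi,\eta)$; by \eqref{eq:D} its top curve is $g^-_z$ and its bottom curve is $g^+_z-2h$. Let $J=[x_{\min},x_{\max}]$ be the smallest interval containing the abscissae of $S$; its length is at most $\rho/2$.

\emph{Step 1: $D$ lies on one side of $S$.} The projection of $D$ to the $u$-axis is $[\xi-l_1,\xi+l_2]$ and that of $U$ lies in $[x_{\min}-l_1,x_{\max}+l_2]$, so $\xi\in J$. Hence on $J$ all functions $g^\pm_z$ and $g^\pm_w$ $(w\in S)$ are continuous, and they differ from $\eta$, respectively $y_w$, by at most $\frac h2$. A point $w\in S$ is not interior to $D$, so it lies \emph{above}, $y_w\ge g^-_z(x_w)\ge\eta-\frac h2$, or \emph{below}, $y_w\le g^+_z(x_w)-2h\le\eta-\frac32h$. A point above and a point below would have ordinates differing by at least $h$, which is excluded. By the vertical reflection we may assume that all points of $S$ are above: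
\begin{equation}\label{eq:top}
g^-_z(x_w)\le y_w\quad\text{and}\quad\eta\le y_w+\tfrac h2\qquad(w\in S).
\end{equation}
We prove that $z\in S$.

\emph{Step 2: the bottom of $D$.} For $u\in J$ the point $(u,g^+_z(u)-2h)$ lies in $D$, hence in $U$. Its ordinate is at most $\eta-\frac32h\le y_w-h<g^+_w(u)$, so it lies in no $D^+_w$. It therefore lies in some $D^-_w$, and \eqref{eq:D} gives:
\begin{equation}\label{eq:bottom}
\text{for each }u\in J\text{ there is }w\in S\text{ with }g^+_z(u)\ge g^+_w(u).
\end{equation}
Suppose $\xi=x_w$ for some $w\in S$. Then $\eta=g^-_z(\xi)\le y_w$ by \eqref{eq:top}, while \eqref{eq:bottom} and \eqref{eq:sep} give $w'\in S$ with $\eta=g^+_z(\xi)\ge g^+_{w'}(x_w)\ge y_w$. So $z=w$, as claimed.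

From now on we suppose that $\xi$ is not an abscissa of $S$ and derive a contradiction. By compactness there are $w_0=(x_0,y_0)$ and $w_1=(x_1,y_1)$ in $S$ with $x_0<\xi<x_1$ such that $(x_0,x_1)$ contains no abscissa of $S$. Write $g^\pm_i=g^\pm_{w_i}$ and $I=[x_0,x_1]$. By the horizontal reflection, which preserves \eqref{eq:top} and \eqref{eq:bottom} and exchanges $w_0$ and $w_1$, we may assume $y_0\le y_1$.

\emph{Step 3: over the gap only $w_0$ and $w_1$ matter.} We claim that on $I$, for all $w\in S$,
\begin{equation}\label{eq:env}
g^-_w\le\max(g^-_0,g^-_1),\qquad g^+_w\ge\min(g^+_0,g^+_1).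
\end{equation}
If $x_w\le x_0$, then by (C1) the function $g^-_w-g^-_0$ is nonincreasing and $g^+_w-g^+_0$ is nondecreasing on $I$. At $x_0$ the first is $\le0$ and the second is $\ge0$ by \eqref{eq:sep}. So $g^-_w\le g^-_0$ and $g^+_w\ge g^+_0$ on $I$. If $x_w\ge x_1$, then $g^-_w-g^-_1$ is nondecreasing and $\le0$ at $x_1$, and $g^+_w-g^+_1$ is nonincreasing and $\ge0$ at $x_1$; so $g^-_w\le g^-_1$ and $g^+_w\ge g^+_1$ on $I$.

\emph{Step 4: there is $u_t\in I$ with $g^-_z(u_t)\le g^-_i(u_t)$ for $i=0,1$.} By (C1), $g^-_z-g^-_0$ is nondecreasing and $g^-_z-g^-_1$ is nonincreasing on $I$. By \eqref{eq:top}, the first is $\le0$ at $x_0$ and the second is $\le0$ at $x_1$. Hence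
\[
\{u\in I: g^-_z\le g^-_0\}=[x_0,u_0],\qquad\{u\in I: g^-_z\le g^-_1\}=[u_1,x_1]
\]
for some $u_0,u_1\in I$. If $u_1\le u_0$, take $u_t=u_0$. Suppose $u_0<u_1$, and let $u\in(u_0,u_1)$. Then $G(u):=\max(g^-_0(u),g^-_1(u))<g^-_z(u)$. For $G(u)<v\le g^-_z(u)$ we have $v>y_0-\frac h2\ge\eta-h>g^+_z(u)-2h$, so $(u,v)\in D\subseteq U$. By \eqref{eq:env} the point $(u,v)$ lies in no $D^-_w$, so it lies in some $D^+_w$, and $v\ge\min(g^+_0(u),g^+_1(u))$. Letting $v\downarrow G(u)$ we obtain
\[
\min(g^+_0(u),g^+_1(u))\le\max(g^-_0(u),g^-_1(u)).
\]
Since $x_0<u<x_1$, we have $g^-_i(u)<y_i<g^+_i(u)$ for $i=0,1$, and with $y_0\le y_1$ also $g^-_0(u)<g^+_1(u)$. The only possibility left is $g^+_0(u)\le g^-_1(u)$: the point $u$ lies under the lens of Figure~\ref{fig:lens}. By continuity this inequality holds at $u_0$. As $u_0<u_1$, we get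
\[
g^+_0(u_0)\le g^-_1(u_0)<g^-_z(u_0)\le g^-_0(u_0)\le g^+_0(u_0),
\]
a contradiction.

\emph{Step 5: there is $u_b\in I$ with $g^+_z(u_b)\ge g^+_i(u_b)$ for $i=0,1$.} By \eqref{eq:bottom} and \eqref{eq:env}, $g^+_z\ge\min(g^+_0,g^+_1)$ on $I$, so the closed sets $I_i=\{u\in I:g^+_z(u)\ge g^+_i(u)\}$ cover $I$. By \eqref{eq:sep} the minimum equals $y_0=g^+_0(x_0)$ at $x_0$ and $y_1=g^+_1(x_1)$ at $x_1$, so $x_0\in I_0$ and $x_1\in I_1$. Since $I$ is connected, $I_0\cap I_1\ne\emptyset$.

\emph{Step 6: convexity.} For $x\in I$ let $F(x)=\varphi(u_t-x)+\psi(u_b-x)$. For a translate with top point of abscissa $x$, the top at $u_t$ lies $2h-F(x)$ higher than the bottom at $u_b$. Steps 4 and 5 say that for $i=0,1$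
\[
\eta-\varphi(u_t-\xi)\le y_i-\varphi(u_t-x_i),\qquad \eta+\psi(u_b-\xi)\ge y_i+\psi(u_b-x_i),
\]
and subtracting the first inequality from the second gives $F(\xi)\ge F(x_i)$. The function $F$ is convex, so $F\le\max(F(x_0),F(x_1))\le F(\xi)$ on $I$, and $F$ is constant by (C3). We have not assumed strict convexity, so one more argument is needed. The function $x\mapsto\varphi(u_t-x)$ is convex and equals a constant minus a convex function, so it is affine on $I$. Thus $\varphi$ is affine on the nondegenerate interval $[u_t-x_1,u_t-x_0]$, which contains $0$. From $\varphi(0)=0$ and $\varphi(x)=o(|x|)$ it follows that $\varphi$ vanishes on this interval, contradicting $\varphi(x)\ge\mu x^2$.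
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

By Lemmas~\ref{lem:isolated} and~\ref{lem:private} there are countably infinite sets $Z_s\subset D^-_{w_s}$ for $s\in\omega^{<\omega}$ and $Z_f\subset D^+_{w_f}$ for $f\in\Phi$, such that $Z_s$ misses $D^+_{w_s}$, $Z_f$ misses $D^-_{w_f}$, and $Z_\sigma$ misses $D^\pm_w$ for all $w\in S\setminus\{w_\sigma\}$. Let $T_2$ be a countable dense subset of $\mathbb R^2\setminus U$, let $T_3=\bigcup_{s\in\omega^{<\omega}}Z_s\cup\bigcup_{f\in\Phi}Z_f$, and put $T=T_1\cup T_2\cup T_3$. The set $T$ is countable.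

\emph{Property (a).} Let $D$ be a translate of $C$. Suppose first that $D\not\subseteq U$. A convex body is the closure of its interior and $U$ is closed, so $\operatorname{int}D\setminus U$ is a nonempty open set, and it contains infinitely many points of $T_2$. Suppose next that $\operatorname{int}D$ meets $S$. Then it contains infinitely many points of $T_1$ by Corollary~\ref{cor:acc}. In the remaining case Lemma~\ref{lem:rigid} gives $D=D^\pm_{w_\sigma}$ for some $\sigma$. If $D=D^-_{w_\sigma}$ with $\sigma$ finite or $D=D^+_{w_\sigma}$ with $\sigma\in\Phi$, then $D\supset Z_\sigma$. If $D=D^-_{w_\sigma}$ with $\sigma$ infinite, then $P_\sigma$ is infinite, and if $D=D^+_{w_\sigma}$ with $\sigma\notin\Phi$, then $Q_\sigma$ is infinite; by Lemma~\ref{lem:inc} and the injectivity of $s\mapsto t_s$, the set $D\cap T_1$ is infinite.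

\emph{Property (b).} The critical translates lie in $U$, so they miss $T_2$. They miss $T_3$, because $\sigma\mapsto w_\sigma$ is injective and so the only set of type $D^\pm_w$ that meets $Z_\sigma$ is indexed as a noncritical one. By Lemma~\ref{lem:inc},
\[
T\cap D^-_{w_f}=\{t_{s'}:s'\in P_f\}\quad(f\in\omega^\omega),\qquad T\cap D^+_{w_s}=\{t_{s'}:s'\in Q_s\}\quad(s\in\omega^{<\omega}).
\]
Given $\chi:T\to\{0,1\}$, apply Lemma~\ref{lem:tree} to the coloring $s'\mapsto\chi(t_{s'})$ of $N$. It yields $f$ with $\chi=0$ on $T\cap D^-_{w_f}$ or $s$ with $\chi=1$ on $T\cap D^+_{w_s}$.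

By Section~\ref{sec:tree}, the family $\{K+t:t\in T\}$ is a countable $\omega$-fold cover of $\mathbb R^2$ with no good $2$-coloring. \qed

\begin{remark}\label{rem:closed}
That $K$ is closed is used through the sets $Z_\sigma$, which lie on the boundaries of their translates, and Proposition~\ref{prop:open} shows that the theorem fails for the open disk. Very few points depend on this. The inequalities in the first two cases of Lemma~\ref{lem:inc} are strict, so there $t_s$ is an interior point of the translate. Hence in the proof of (a) the interior of $D$ contains infinitely many points of $T$ unless $D=D^-_{w_s}$ with $s$ finite or $D=D^+_{w_f}$ with $f\in\Phi$. Since $z\in\operatorname{int}(K+t)$ if and only if $t\in\operatorname{int}(z+C)$, all but countably many points of the plane lie in the interior of infinitely many members of the cover.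
\end{remark}

\section{Bodies with $C^{1,1}$ boundary}\label{sec:C11}

A planar convex body $K$ has \emph{$C^{1,1}$ boundary} if $\partial K$ is a $C^1$ curve whose unit tangent vector is a Lipschitz function of arc length. A $C^2$ boundary has continuous, hence bounded, curvature, so it is $C^{1,1}$. Such a boundary may contain segments, and its curvature need exist only almost everywhere. To verify $(\ast)$ we need two \emph{opposite} boundary points with positive finite curvature, and we find them by showing that almost every direction is good.

\begin{proof}[Proof of Corollary~\ref{cor:C11}]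
Let $\gamma:\mathbb R\to\partial K$ be the counterclockwise parametrization by arc length, of period $L$, and write $\gamma'(\tau)=(\cos\Theta(\tau),\sin\Theta(\tau))$ with $\Theta$ continuous. Then $\Theta$ is Lipschitz, with constant $\Lambda$ say. By convexity $\Theta$ is nondecreasing, $\Theta(\tau+L)=\Theta(\tau)+2\pi$, and the oriented tangent line at $\gamma(\tau)$ is a support line with $K$ on its left. A Lipschitz function is differentiable almost everywhere and is the integral of its derivative.

Let $M$ be the measurable set of $\tau$ at which $\Theta'(\tau)$ does not exist or equals $0$. We claim that $\Theta(M)$ is Lebesgue null. Given $\varepsilon>0$, choose an open set $G\supseteq M$ with $G\setminus M$ of measure less than $\varepsilon$. Each component $I$ of $G$ is mapped onto an interval of length $\int_I\Theta'$. As $\Theta'=0$ almost everywhere on $M$, the outer measure of $\Theta(M)$ is at most $\int_G\Theta'=\int_{G\setminus M}\Theta'\le\Lambda\varepsilon$.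

Choose $\theta\notin\bigcup_{k\in\mathbb Z}(\Theta(M)+k\pi)$. Since $\Theta$ maps $\mathbb R$ onto $\mathbb R$, there are $\tau_1,\tau_2$ with $\Theta(\tau_1)=\theta$ and $\Theta(\tau_2)=\theta+\pi$. Neither lies in $M$, so $k_i=\Theta'(\tau_i)>0$ exists. After a rigid motion, $\theta=0$ and in Cartesian coordinates $(x,v)$ we have $\gamma(\tau_1)=(0,-h)$, $\gamma(\tau_2)=(b,h)$ and $K\subset\{|v|\le h\}$; here $h>0$ because $K$ has interior points. Put $u=x-\frac{b}{2h}(v+h)$. In the affine coordinates $(u,v)$ the two points are $(0,-h)$ and $(0,h)$. Let $[-l_1,l_2]$ be the projection of $K$ to the $u$-axis, and write the fiber over $u$ as $[-h+\psi(u),\,h-\varphi(u)]$. Then $\varphi,\psi\ge0$ are convex and vanish at $0$.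

Integrating $\gamma'$ with $\Theta(\tau_1+\varepsilon)=k_1\varepsilon+o(\varepsilon)$, we find at the point $\gamma(\tau_1+\varepsilon)$
\[
x=\varepsilon+O(\varepsilon^3),\qquad v+h=\tfrac{k_1}2\varepsilon^2+o(\varepsilon^2),\qquad u=\varepsilon+O(\varepsilon^2).
\]
So $u$ takes every value near $0$ for some small $\varepsilon$ with $\varepsilon/u\to1$, and in particular $l_1,l_2>0$. A boundary point with $-l_1<u<l_2$ lies on the upper or on the lower graph, and the upper graph is close to $v=h$ for small $u$ because $\varphi$ is continuous at $0$. Hence $\gamma(\tau_1+\varepsilon)$ lies on the lower graph for small $\varepsilon$, and $\psi(u)=\frac{k_1}2u^2+o(u^2)$. At $\gamma(\tau_2+\varepsilon)$ we have $\Theta=\pi+k_2\varepsilon+o(\varepsilon)$, so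
\[
x=b-\varepsilon+O(\varepsilon^3),\qquad h-v=\tfrac{k_2}2\varepsilon^2+o(\varepsilon^2),\qquad u=x-b+\tfrac b{2h}(h-v)=-\varepsilon+O(\varepsilon^2),
\]
and the same argument gives $\varphi(u)=\frac{k_2}2u^2+o(u^2)$. Thus $K$ satisfies $(\ast)$, and Theorem~\ref{thm:main} applies.
\end{proof}

\section{Segments and higher dimensions}\label{sec:complements}

\begin{proof}[Proof of Proposition~\ref{prop:complements}]
(i) A nonempty compact convex set in the plane with empty interior is a point or a segment. If $K$ is a point, each point of the plane lies in only one translate, so no $\omega$-fold cover exists. If $K$ is a segment, each member of the cover lies in exactly one line parallel to $K$, and the points of such a line are covered only by the members lying in it. These members form an $\omega$-fold cover of the line by convex sets, which has a good $\omega$-coloring by the theorem of Aharoni, Hajnal and Milner quoted in Section~\ref{sec:intro}. The colorings for the different lines together form a good $\omega$-coloring of the cover.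

(ii) For $d=2$ take the disk. For $d\ge3$ let $K$ be the disk and $\{K+t:t\in T\}$ the cover of Theorem~\ref{thm:main}, and consider the translates
\[
(K+t)\times(z+[0,1]^{d-2}),\qquad t\in T,\ z\in\mathbb Z^{d-2},
\]
of the convex body $K\times[0,1]^{d-2}$. A point $(x,x')\in\mathbb R^2\times\mathbb R^{d-2}$ has $x'\in z+[0,1]^{d-2}$ for some $z$ and $x\in K+t$ for infinitely many $t$, so this is an $\omega$-fold cover of $\mathbb R^d$. The points $(x,\frac12,\dots,\frac12)$ lie only in members with $z=0$. A good $2$-coloring of the family would therefore restrict on these members to a good $2$-coloring of $\{K+t:t\in T\}$, which does not exist.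
\end{proof}

\begin{thebibliography}{1}

\bibitem{slides}
\emph{Partitioning $\kappa$-fold covers into $\kappa$ many subcovers},
\texttt{http://www.math.uni.wroc.pl/\textasciitilde pkowa/slides/elekes.pdf}

\end{thebibliography}
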